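# Greedy bases in Lorentz spaces: $L_{p,q}[0,1]$ with $p\neq q$ has none

## 1. Lorentz spaces, bases, greedy approximation

Scalars are real or complex. The letters $C,c>0$ denote constants that may change from line to line; they depend only on $p,q$ and on the basis under discussion, unless something else is said. We write $a\sim b$ if $ca\le b\le Ca$. The measure of a set $B\subset[0,1]$ is $|B|$. Dyadic intervals are half-open.

**Definition (rearrangement).** For a measurable $f$ on $[0,1]$, the non-increasing rearrangement is $f^*(x)=\inf\{s\ge 0:\ |\{|f|>s\}|\le x\}$.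

For example, if $f=2\cdot 1_{[1/2,3/4)}-1_{[0,1/4)}$, then $f^*=2$ on $[0,\frac14)$, $f^*=1$ on $[\frac14,\frac12)$ and $f^*=0$ afterwards. The function $f^*$ remembers how large $|f|$ is on sets of which size, and forgets where.

**Definition (Lorentz space).** For $1\le p,q<\infty$, $L_{p,q}[0,1]$ consists of all (classes of) measurable $f$ with
$$\|f\|_{p,q}=\Big(\int_0^1 f^*(x)^q\,x^{\frac qp-1}dx\Big)^{1/q}<\infty ,$$
and $\|g\|_{p,\infty}=\sup_x x^{1/p}g^*(x)$ defines $L_{p,\infty}$.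

Clearly $L_{p,p}=L_p$. Writing $f^*(x)^q=\int_0^{f^*(x)}qs^{q-1}ds$ and exchanging integrals gives the form in which we usually compute:
$$\|f\|_{p,q}^q=p\int_0^\infty s^{q-1}\,|\{|f|>s\}|^{q/p}\,ds .\tag{1}$$

Two examples will accompany us through the whole lecture. First, $\|1_B\|_{p,q}=(p/q)^{1/q}|B|^{1/p}$, whatever $q$ is. So if $B_1,\dots,B_m$ are disjoint with $|B_i|=1/m$, then the *equal blocks* $m^{1/p}1_{B_i}$ all have norm $(p/q)^{1/q}$ and, for all signs,
$$\Big\|\sum_{i\le m}\pm m^{1/p}1_{B_i}\Big\|_{p,q}=(p/q)^{1/q}\,m^{1/p}. \tag{2}$$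
Second, the *staircase* $f=\sum_{i\le m}\pm2^{i/p}1_{[2^{-i},2^{1-i})}$ is also a sum of $m$ disjoint blocks of norm $(p/q)^{1/q}$. For $s\in[2^{(i-1)/p},2^{i/p})$ with $2\le i\le m$, and for $s\in[0,2^{1/p})$ with $i=1$, we have $\{|f|>s\}=[2^{-m},2^{1-i})$, whose measure lies between $2^{-i}$ and $2^{1-i}$. Hence each of these $m$ ranges of $s$ contributes to (1) an amount $\sim 2^{iq/p}2^{-iq/p}=1$, and
$$\Big\|\sum_{i\le m}\pm2^{i/p}1_{[2^{-i},2^{1-i})}\Big\|_{p,q}\sim m^{1/q}. \tag{3}$$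
Blocks of equal width add up like in $\ell_p$, blocks of very different widths like in $\ell_q$.

**Textbook facts on Lorentz spaces.** Let $Y=L_{p,q}[0,1]$ with $1<p<\infty$, $1\le q<\infty$, and let $p',q'$ be the conjugate exponents ($q'=\infty$ if $q=1$).

* (L1) $\|\cdot\|_{p,q}$ is equivalent to a lattice norm (a norm that is monotone in $|f|$), for instance the one obtained by replacing $f^*(x)$ by $\frac1x\int_0^xf^*$. It has the Fatou property: if $0\le f_n\uparrow f$ a.e., then $f_n^*\uparrow f^*$ and $\|f_n\|_{p,q}\uparrow\|f\|_{p,q}$.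
* (L2) Since $q<\infty$, $\|f1_{\{|f|>M\}}\|_{p,q}\to0$ as $M\to\infty$ for $f\in Y$. Indeed $(f1_{\{|f|>M\}})^*\le f^*1_{[0,\mu)}$ with $\mu=|\{|f|>M\}|\to0$.
* (L3) (Hunt) $Y^*=L_{p',q'}$ under the pairing $\int fg$, with equivalent norms. The dual norm is again a lattice norm, and $\|\cdot\|_{p',q'}$ has the Fatou property, also for $q'=\infty$. If $q>1$, applying this to $(p',q')$ as well shows that $Y$ is reflexive.
* (L4) Since $x^{1/p-1/q}\,x^{1/p'-1/q'}=1$, Hölder's inequality gives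
$$\int|fg|\le\int_0^1f^*g^*\le\|f\|_{p,q}\|g\|_{p',q'}.\tag{4}$$
In particular $L_{p,q}$ and $L_{p',q'}$ embed in $L_1$. Also $\|1_B\|_{p',q'}=C|B|^{1/p'}$.
* (L5) (weak type) If $|\{|f|\ge s\}|=\mu$, then $f^*\ge s$ on $[0,\mu)$, so $\|f\|_{p,q}\ge s\|1_{[0,\mu)}\|_{p,q}$. Hence, and in the same way in the dual,
$$|\{|f|\ge s\}|\le C\|f\|_{p,q}^p\,s^{-p},\qquad |\{|g|\ge s\}|\le C\|g\|_{p',q'}^{p'}\,s^{-p'}.\tag{5}$$

Whenever a triangle inequality, convexity or an operator norm is used, it refers to the equivalent lattice norm of $Y$ or to its dual norm. Passing to $\|\cdot\|_{p,q}$ and $\|\cdot\|_{p',q'}$ only changes constants.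

**Definition (bases).** Let $X$ be a Banach space. A sequence $(x_n)$ is a *semi-normalised basis* if it is a Schauder basis in some fixed order and $0<\inf\|x_n\|\le\sup\|x_n\|<\infty$. It is *unconditional* if there is $K\ge1$ such that for all scalars $|\theta_n|\le1$ the multiplier $M_\theta:\sum a_nx_n\mapsto\sum\theta_na_nx_n$ satisfies $\|M_\theta\|\le K$.

The example to have in mind is the Haar system: the constant $1$ and the functions $h_I$, $I$ dyadic, equal to $1$ on the left half of $I$ and to $-1$ on the right half. Since $|h_I|=1_I$, the functions $|I|^{-1/p}h_I$ all have norm $(p/q)^{1/q}$ in $L_{p,q}$.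

For a semi-normalised unconditional basis $(f_j)$ of $Y$, let $g_j\in Y^*=L_{p',q'}$ be the biorthogonal functionals: $\int f_jg_j=1$, $\int f_ig_j=0$ for $i\ne j$, and $\|f_j\|_{p,q},\|g_j\|_{p',q'}\le C$. Then $M_\theta x=\sum_j\theta_jg_j(x)f_j$ and $M_\theta^*g_j=\theta_jg_j$. If $q>1$, then $(g_j)$ *is a semi-normalised unconditional basis of $L_{p',q'}$ with biorthogonal functionals $f_j$*. Indeed, an $x\in Y^{**}=Y$ with $g_j(x)=0$ for all $j$ is $0$, so the $g_j$ span a dense subspace of $Y^*$. The adjoints $M^*_\theta$ are uniformly bounded, so the partial sum operators converge on all of $Y^*$. Finally $\|g_j\|\ge1/\|f_j\|\ge c$.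

**Definition (greedy basis).** For $x\in X$ the error of best $m$-term approximation is
$$\sigma_m(x)=\inf\Big\{\Big\|x-\sum_{n\in A}\alpha_nx_n\Big\|:\ |A|\le m,\ \alpha_n\text{ scalars}\Big\}.$$
For $x=\sum a_nx_n$ a *greedy approximation* is $\mathcal G_m(x)=\sum_{n\in A}a_nx_n$, where $|A|=m$ and $|a_n|\ge|a_l|$ whenever $n\in A$, $l\notin A$; such an $A$ is called a greedy set of order $m$. The basis is *greedy* if there is $C$ with $\|x-\mathcal G_m(x)\|\le C\sigma_m(x)$ for all $m\ge1$, all $x\in X$ and every such choice of $A$.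

For example, let $x=(3,-5,5,1,0,0,\dots)$ in $\ell_r$, $1\le r<\infty$, with the unit vector basis. The greedy sets of order $1$ are $\{2\}$ and $\{3\}$, the greedy set of order $3$ is $\{1,2,3\}$. In $\ell_r$ the best one can do with $m$ terms is to delete the $m$ largest coefficients, so $\|x-\mathcal G_m(x)\|=\sigma_m(x)$ and the unit vector basis is greedy with $C=1$.

**Definition (extreme sums, Lebesgue constants).** For a semi-normalised unconditional basis $(f_j)$ put
$$h_r(m)=\sup_{|A|=m}\Big\|\sum_{j\in A}f_j\Big\|,\qquad h_l(m)=\inf_{|A|=m}\Big\|\sum_{j\in A}f_j\Big\|,$$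
and let $L_m$ be the least constant with $\|x-\mathcal G_m(x)\|\le L_m\sigma_m(x)$ for all $x$ and all choices of $\mathcal G_m(x)$. An equivalent norm changes $h_r,h_l,L_m$ only by constant factors.

For the unit vectors of $\ell_r$, $h_r(m)=h_l(m)=m^{1/r}$. For the unit vectors of $\ell_1\oplus\ell_2$ with norm $\|x\|_1+\|y\|_2$, a sum of $a$ vectors of the first kind and $b=m-a$ of the second has norm $a+\sqrt b$. As a function of $a$ this is concave, so it is least at an endpoint, and $\sqrt b\le b$. Hence $h_l(m)=\sqrt m$ and $h_r(m)=m$.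

Two facts are quoted and used without proof: *every greedy basis is unconditional*; and *$L_{p,q}[0,1]$ has an unconditional basis only when $1<p<\infty$ and $1\le q<\infty$, in which case the Haar system is one*.

## 2. Does $L_{p,q}[0,1]$ with $p\ne q$ have a greedy basis?

In an unconditional basis one may keep the large coefficients and discard the small ones without losing boundedness. In a greedy basis this crude procedure is, up to a constant, as good as the best $m$-term approximation. Can one find such a basis in a Lorentz space that is not an $L_p$? The conjecture, whose source is the paper "Greediness of the Haar System in Rearrangement Invariant Spaces" (https://www.impan.pl/shop/publication/transaction/download/product/86427), says no. It is true.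

**Theorem 1.** If $1<p<\infty$, $1\le q<\infty$, $p\ne q$, then $L_{p,q}[0,1]$ has no greedy basis.

**Theorem 2.** Let $1<p<\infty$, $1\le q<\infty$, $p\ne q$, and let $(f_j)$ be any semi-normalised unconditional basis of $L_{p,q}[0,1]$.

* (a) If $p\ne2$: $h_r(m)\ge c\,m^{\max(1/p,1/q)}$, $h_l(m)\le C\,m^{\min(1/p,1/q)}$ and $L_m\ge c\,m^{|1/p-1/q|}$ for all $m$. For the normalised Haar system these orders are attained: $h_r(m)\le Cm^{\max(1/p,1/q)}$, $h_l(m)\ge c\,m^{\min(1/p,1/q)}$, $L_m\le Cm^{|1/p-1/q|}$.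
* (b) If $p=2>q$: $h_r(m)\ge cm^{1/q}$ and $\sum_mh_l(m)^{-2}=\infty$. If $p=2<q$: $h_l(m)\le Cm^{1/q}$ and $\sum_m(h_r(m)/m)^2=\infty$.

**Corollary 3.** For $1<p<\infty$, $1\le q<\infty$, the space $L_{p,q}[0,1]$ has a greedy basis if and only if $p=q$.

The link between greediness and the extreme sums is short.

**Lemma 4.** If $(f_j)$ is greedy with constant $C$, then $h_r(m)\le C^2h_l(m)$ for all $m$.

*Proof.* Let first $|A|=|B|=m$ and $A\cap B=\emptyset$. All coefficients of $x=\sum_{A\cup B}f_j$ are equal to $1$, so $B$ is a greedy set, with error $\sum_Af_j$. Hence $\|\sum_Af_j\|\le C\sigma_m(x)\le C\|x-\sum_Af_j\|=C\|\sum_Bf_j\|$. For arbitrary $A,B$ of size $m$ take $D$ of size $m$ disjoint from $A\cup B$; then $\|\sum_Af_j\|\le C\|\sum_Df_j\|\le C^2\|\sum_Bf_j\|$. $\square$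

**The Haar system by hand.** Take $m$ distinct dyadic intervals of one length $2^{-n}$, $2^n\ge m$. The sum of their normalised Haar functions has modulus $2^{n/p}$ on a set of measure $m2^{-n}$, so its norm is $(p/q)^{1/q}m^{1/p}$. Now take $I_i=[2^{-i},2^{1-i})$, $1\le i\le m$. The modulus of $\sum_i|I_i|^{-1/p}h_{I_i}$ is the staircase, so by (3) the norm is $\sim m^{1/q}$. By Lemma 4 the normalised Haar system is not greedy if $p\ne q$.

So the task is: in an *arbitrary* unconditional basis, find $m$ basis vectors whose sum has norm of order $m^{1/q}$, and $m$ others whose sum has norm of order $m^{1/p}$; and in each case only the inequality that matters. For $q<p$ we need $h_r(m)\ge cm^{1/q}$ and $h_l(m)\le Cm^{1/p}$. The case $q>p$ will follow by duality.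

## 3. Khintchine, averaging over signs, stacking peaks

**Khintchine's inequality.** Let $X=\sum\varepsilon_ia_i$ with independent signs $\varepsilon_i$. Expanding $\mathbb E|X|^4$, only the terms in which indices pair up survive, and $\mathbb E|X|^4\le3(\mathbb E|X|^2)^2$. Hölder's inequality $(\mathbb E|X|^2)^3\le(\mathbb E|X|)^2\,\mathbb E|X|^4$ then gives $\mathbb E|X|\ge\kappa(\sum|a_i|^2)^{1/2}$ with $\kappa=3^{-1/2}$. For two independent families of signs, apply this twice and use $\mathbb E(\sum|b_i|^2)^{1/2}\ge(\sum(\mathbb E|b_i|)^2)^{1/2}$: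
$$\mathbb E\Big|\sum_{i,j}\varepsilon_i\varepsilon_j'a_{ij}\Big|\ge\kappa\,\mathbb E\Big(\sum_i\Big|\sum_j\varepsilon'_ja_{ij}\Big|^2\Big)^{1/2}\ge\kappa\Big(\sum_i\Big(\mathbb E\Big|\sum_j\varepsilon'_ja_{ij}\Big|\Big)^2\Big)^{1/2}\ge\kappa^2\Big(\sum_{i,j}|a_{ij}|^2\Big)^{1/2}.$$
Apply these pointwise to finitely many functions. Since our norms are lattice norms satisfying the triangle inequality, we obtain, in $Y$ and in $Y^*$,
$$\Big\|\big(\sum|u_i|^2\big)^{1/2}\Big\|\le C\,\mathbb E\Big\|\sum\varepsilon_iu_i\Big\|,\qquad\Big\|\big(\sum|u_{ij}|^2\big)^{1/2}\Big\|\le C\,\mathbb E\Big\|\sum\varepsilon_i\varepsilon'_ju_{ij}\Big\|.\tag{6}$$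

The next lemma is how upper bounds for sums of basis vectors are produced: find functions $\psi_i$ whose signed sums are small, each of which has a large coefficient at its own basis vector.

**Lemma 5 (averaging principle).** Let $\psi_1,\dots,\psi_m\in Y$ satisfy $\|\sum_i\varepsilon_i\psi_i\|_{p,q}\le D$ for all signs, and let $j_1,\dots,j_m$ be distinct with $|g_{j_i}(\psi_i)|\ge c_0>0$. Then $\|\sum_if_{j_i}\|_{p,q}\le CD/c_0$.

*Proof.* Put $\psi_\varepsilon=\sum_l\varepsilon_l\psi_l$. By unconditionality $\|\sum_i|g_{j_i}(\psi_\varepsilon)|f_{j_i}\|\le CD$. Averaging over signs gives $\|\sum_i\alpha_if_{j_i}\|\le CD$ with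
$$\alpha_i=\mathbb E\Big|\sum_l\varepsilon_lg_{j_i}(\psi_l)\Big|\ge\kappa\Big(\sum_l|g_{j_i}(\psi_l)|^2\Big)^{1/2}\ge\kappa|g_{j_i}(\psi_i)|\ge\kappa c_0 .$$
So the unwanted off-diagonal coefficients do no harm. Apply $M_\theta$ with $\theta_{j_i}=\kappa c_0/\alpha_i\le1$ and $\theta_j=0$ for all other $j$. $\square$

Lower bounds come from stacking peaks that live on much smaller and smaller sets, as in the staircase.

**Lemma 6.** Let $1=\tau_0>\tau_1>\dots>\tau_m>0$, $\varepsilon>0$, and let $u_i$ satisfy $|\operatorname{supp}u_i|\le\tau_{i-1}$ and $\int_{\tau_i}^1u_i^*(x)^qx^{q/p-1}dx\ge\frac12\varepsilon^q$ for $1\le i\le m$. Then $\|\max_i|u_i|\|_{p,q}\ge2^{-1/q}\varepsilon m^{1/q}$.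

*Proof.* Let $v=\max_i|u_i|$. Then $v^*\ge u_i^*$ for each $i$, and $u_i^*=0$ beyond $\tau_{i-1}$. So
$$\|v\|_{p,q}^q\ge\sum_i\int_{\tau_i}^{\tau_{i-1}}u_i^*(x)^qx^{q/p-1}dx=\sum_i\int_{\tau_i}^1u_i^*(x)^qx^{q/p-1}dx\ge\tfrac m2\varepsilon^q.\qquad\square$$

If $|\operatorname{supp}u_i|\le\tau_{i-1}$ and $\|u_i\|_{p,q}>\varepsilon$ (with finite norm), then a suitable $\tau_i\in(0,\tau_{i-1})$ always exists, because $\int_\tau^1\to\int_0^1$ as $\tau\to0$.

## 4. Sums of order $m^{1/q}$ in every unconditional basis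

To stack peaks we must know that basis vectors carry a fixed amount of norm at arbitrarily large heights. If they did not, the space would be a Hilbert space.

**Lemma 7.** Let $(p,q)\ne(2,2)$. There is $\varepsilon_0>0$ such that for each $M>0$ there is $j$ with $\|f_j1_{\{|f_j|>M\}}\|_{p,q}>\varepsilon_0$.

*Proof.* Let $B\ge\sup_j\|g_j\|_{p',q'}$ and $\varepsilon_0=1/(2B)$. Suppose that for some $M$ we have $\|f_j1_{\{|f_j|>M\}}\|_{p,q}\le\varepsilon_0$ for all $j$.

**Step 1: lower bounds in $L_1$.** By (4), $1\le\int|f_jg_j|\le\frac12+\int_{\{|f_j|\le M\}}|f_jg_j|$. Hence the last integral is at least $\frac12$. It is at most $M\|g_j\|_1$, so $\|g_j\|_1\ge1/(2M)$. With $u_j=|f_j|1_{\{|f_j|\le M\}}$ it is at most $B\|u_j\|_{p,q}$, so $\|u_j\|_{p,q}\ge1/(2B)$. For $\lambda>0$ we have $u_j\le\lambda+M1_{\{u_j>\lambda\}}$, so by Markov's inequality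
$$\tfrac1{2B}\le\|u_j\|_{p,q}\le C_0\big(\lambda+M(\|u_j\|_1/\lambda)^{1/p}\big).$$
With $\lambda=1/(4BC_0)$ this forces $\|f_j\|_1\ge\|u_j\|_1\ge\delta$ with $\delta>0$ independent of $j$.

**Step 2: $(f_j)$ is equivalent to the unit vectors of $\ell_2$.** For finite sums, unconditionality, (6), $Y\subset L_1$ and Minkowski's inequality give
$$\Big\|\sum a_jf_j\Big\|\ge c\Big\|\big(\sum|a_jf_j|^2\big)^{1/2}\Big\|_1\ge c\Big(\sum|a_j|^2\|f_j\|_1^2\Big)^{1/2}\ge c\|a\|_2 .$$
In the same way, using $M_\theta^*$ and $L_{p',q'}\subset L_1$, $\|\sum a_jg_j\|_{Y^*}\ge c\|a\|_2$. For the reverse inequality let $x=\sum_{j\le n}a_jf_j$ and choose $x^*\in Y^*$ with $\|x^*\|=1$, $x^*(x)=\|x\|$. The functional $\sum_{j\le n}x^*(f_j)g_j$ is the image of $x^*$ under an adjoint multiplier, so its norm is at most $K$, and therefore $\|(x^*(f_j))_{j\le n}\|_2\le C$. Hence $\|x\|=\sum_{j\le n}a_jx^*(f_j)\le C\|a\|_2$.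

**Step 3: contradiction by the two examples.** So $Y$ is isomorphic to $\ell_2$, and by the parallelogram law $\mathbb E\|\sum\varepsilon_ix_i\|^2\sim\sum\|x_i\|^2$ uniformly. For the equal blocks, (2) gives $m^{2/p}\sim m$ for all $m$, so $p=2$. For the blocks of the staircase, (3) gives $m^{2/q}\sim m$ for all $m$, so $q=2$. This contradicts $(p,q)\ne(2,2)$. $\square$

**Proposition 8.** Let $(p,q)\ne(2,2)$. (i) $h_r(m)\ge cm^{1/q}$ for all $m$. (ii) If $q>1$, then $h_l(m)\le Cm^{1/q}$ for all $m$.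

*Proof of (i).* Let $\tau_0=1$; we choose inductively $M_i,j_i,\tau_i$ for $i\le m$. First take $M_i$ so large that $|\{|f_j|>M_i\}|\le\tau_{i-1}$ for all $j$, which is possible by (5), and that $\|f_{j_l}1_{\{|f_{j_l}|>M_i\}}\|_{p,q}\le\varepsilon_0$ for all $l<i$, which is possible by (L2). Lemma 7 with $M=M_i$ gives $j_i$; by the second condition it differs from $j_1,\dots,j_{i-1}$. Put $u_i=f_{j_i}1_{\{|f_{j_i}|>M_i\}}$, so $|\operatorname{supp}u_i|\le\tau_{i-1}$ and $\|u_i\|_{p,q}>\varepsilon_0$, and choose $\tau_i<\tau_{i-1}$ as in Lemma 6 with $\varepsilon=\varepsilon_0$. By Lemma 6, (6) and unconditionality,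
$$cm^{1/q}\le\Big\|\max_i|u_i|\Big\|_{p,q}\le\Big\|\big(\sum_{i\le m}|f_{j_i}|^2\big)^{1/2}\Big\|_{p,q}\le C\Big\|\sum_{i\le m}f_{j_i}\Big\|.$$

*Proof of (ii).* Now we want an upper bound, so we build the functions $\psi_i$ of Lemma 5 as a staircase placed where the *dual* functions $g_{j_i}$ peak.

**Step 1: choice of the peaks.** Lemma 7 applies to the basis $(g_j)$ of $L_{p',q'}$, because $1<p',q'<\infty$ and $(p',q')\ne(2,2)$; let $\varepsilon_0$ now be its constant. Put $\tau_0=1$, $N_0=0$. Given the objects with index $<i$, choose in this order: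

* $M_i$ so large that $|\{|g_j|>M_i\}|\le\tau_{i-1}$ for all $j$ (weak type) and $\|g_{j_l}1_{\{|g_{j_l}|>M_i\}}\|_{p',q'}\le\varepsilon_0$ for $l<i$ (by (L2), as $q'<\infty$);
* $j_i$ with $\|g_{j_i}1_{\{|g_{j_i}|>M_i\}}\|_{p',q'}>\varepsilon_0$; then $j_i\ne j_l$ for $l<i$. Put $\Omega_i=\{|g_{j_i}|>M_i\}$, so $|\Omega_i|\le\tau_{i-1}$;
* a bounded $\psi_i$ supported in $\Omega_i$ with $\|\psi_i\|_{p,q}\le1$ and $\int\psi_ig_{j_i}\ge c$. To see that it exists: by duality there is $f$ with $\|f\|_{p,q}\le1$ and $\int_{\Omega_i}|f||g_{j_i}|\ge2c$, where $c$ depends only on $p,q,\varepsilon_0$; by monotone convergence $\psi_i=\min(|f|,N)\,\overline{\operatorname{sgn}g_{j_i}}\,1_{\Omega_i}$ works for large $N$;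
* $N_i\ge\max(N_{i-1},\|\psi_i\|_\infty)$, and then $\tau_i\in(0,\tau_{i-1}/2]$ with $(N_1+\dots+N_i)\tau_i^{1/p}\le2^{-i}$.

**Step 2: $\|\sum_{i\le m}|\psi_i|\|_{p,q}\le Cm^{1/q}$.** Let $Z_i=\Omega_i\setminus\bigcup_{i<l\le m}\Omega_l$ be the set of points whose last $\Omega$ is $\Omega_i$. At a point of $Z_i$ only $\psi_1,\dots,\psi_i$ can be nonzero, and $|\psi_l|\le N_l$. Hence
$$\sum_{i\le m}|\psi_i|\le f_0+\sum_{2\le i\le m}(N_1+\dots+N_{i-1})1_{\Omega_i},\qquad f_0=\sum_{i\le m}|\psi_i|1_{Z_i}.$$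
The last sum has norm at most $C\sum_{i\ge2}(N_1+\dots+N_{i-1})\tau_{i-1}^{1/p}\le C\sum_{i\ge2}2^{-(i-1)}\le C$.

For $f_0$ we use (1). Let $N_{i-1}<s\le N_i$. If $f_0(x)>s$ and $x\in Z_l$, then $N_l\ge|\psi_l(x)|>N_{i-1}$, so $l\ge i$. Thus $\{f_0>s\}\subset\{|\psi_i|>s\}\cup\bigcup_{i<l\le m}\Omega_l$. Since $\sum_{l>i}\tau_{l-1}\le2\tau_i$, this gives $|\{f_0>s\}|\le|\{|\psi_i|>s\}|+2\tau_i$. So the part of $p\int s^{q-1}|\{f_0>s\}|^{q/p}ds$ over $(N_{i-1},N_i]$ is at most $C(\|\psi_i\|_{p,q}^q+N_i^q\tau_i^{q/p})\le C$. As $f_0\le N_m$, summing over $i\le m$ gives $\|f_0\|_{p,q}^q\le Cm$.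

**Step 3: conclusion.** By Step 2, $\|\sum\varepsilon_i\psi_i\|_{p,q}\le Cm^{1/q}$ for all signs, and $g_{j_i}(\psi_i)\ge c$. Lemma 5 gives $\|\sum_{i\le m}f_{j_i}\|\le Cm^{1/q}$. $\square$

## 5. Coefficients of indicators, and where equal blocks fail

From now on, until Section 9, we look for $h_l(m)\le Cm^{1/p}$ when $q<p$. By (2), the natural first attempt is Lemma 5 with equal blocks: $I_1,\dots,I_m$ the dyadic intervals of length $1/m$, $\psi_i=m^{1/p}1_{I_i}$, $D=Cm^{1/p}$. For this we need distinct $j_i$ with $|g_{j_i}(\psi_i)|\ge c_0$.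

For dyadic $I\subset[0,1]$ put $c_{I,j}=\int_Ig_j$ and $d_{I,j}=\int_If_j$. Since $1_I=\sum_jc_{I,j}f_j$ in $Y$, integrating over $I$ gives the first relation in
$$\sum_jc_{I,j}d_{I,j}=|I|,\qquad\sum_j|c_{I,j}d_{I,j}|\le C|I|.\tag{7}$$
For the second, let $F$ be finite and choose unimodular $\theta_j$, $j\in F$, and $\theta_j=0$ off $F$, such that the sum over $F$ is $\int1_IM_\theta1_I\le C|I|^{1/p'}|I|^{1/p}$.

In normalised form, (7) says that the products of the coefficients $|I|^{-1/p}c_{I,j}$ and $|I|^{-1/p'}d_{I,j}$ add up to $1$. This is where the attempt stops: a sum equal to $1$ may consist of many tiny terms, and then no single coefficient is at least $c_0$. The Walsh system $(w_n)$ in $L_2[0,1]$ shows that (7) alone cannot do better. It is an orthonormal basis, so $f_n=g_n=w_n$. The first $2^k$ Walsh functions take values $\pm1$, are constant on the dyadic intervals of length $2^{-k}$, and span the step functions on these intervals. So for $|I|=2^{-k}$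 the normalised block $2^{k/2}1_I$ has $2^k$ coefficients, all equal to $\pm2^{-k/2}$, and all others vanish.

The way out is to change the test functions. Suppose that for some $t\in\mathbb Z$ and some $j$ the set $B$ where simultaneously
$$|f_j|\approx2^{t/p}\quad\text{and}\quad|g_j|\approx2^{t/p'}$$
(up to constant factors) has measure at least $c2^{-t}$; by weak type it always has measure at most $C2^{-t}$. Then $\psi=2^{t/p}\,\overline{\operatorname{sgn}g_j}\,1_B$ has norm at most $C$ and $g_j(\psi)\ge c\,2^{t/p}2^{t/p'}2^{-t}=c$. The coefficient is large automatically. If many $j$ have such sets for the *same* $t$, and the sets are almost disjoint, we are back to equal blocks and win. Disjointness is the issue: for Walsh functions $t=0$ and all these sets are $[0,1]$. The indicators $1_I$ are used only to find such $j$, through square functions that keep $f_j$ and $g_j$ in sight.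

**Square functions.** Let $\mathcal I$ be a finite disjoint family of dyadic intervals with union $V$. For finite $F\subset\mathbb N$ and signs $\varepsilon'_j$ let $M_{\varepsilon',F}$ be the multiplier with $\theta_j=\varepsilon'_j$ on $F$ and $0$ off $F$. Then
$$\sum_{I\in\mathcal I}\sum_{j\in F}\varepsilon_I\varepsilon'_jc_{I,j}f_j=M_{\varepsilon',F}\Big(\sum_I\varepsilon_I1_I\Big),\qquad\sum_{I\in\mathcal I}\sum_{j\in F}\varepsilon_I\varepsilon'_jd_{I,j}g_j=M^*_{\varepsilon',F}\Big(\sum_I\varepsilon_I1_I\Big).$$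
Since $|\sum\varepsilon_I1_I|=1_V$, the right sides have norms at most $C|V|^{1/p}$ in $Y$ and $C|V|^{1/p'}$ in $Y^*$. By (6), and by the Fatou property as $F\uparrow\mathbb N$, there is a constant $C_1$ with
$$\Big\|\Big(\sum_{I\in\mathcal I}\sum_j|c_{I,j}f_j|^2\Big)^{1/2}\Big\|_{p,q}\le C_1|V|^{1/p},\qquad\Big\|\Big(\sum_{I\in\mathcal I}\sum_j|d_{I,j}g_j|^2\Big)^{1/2}\Big\|_{p',q'}\le C_1|V|^{1/p'}.\tag{8}$$

For dyadic $I_0$ let $D_k(I_0)$ be the set of dyadic $I\subset I_0$ with $|I|=2^{-k}|I_0|$, and let $G_{I_0,k}$ and $H_{I_0,k}$ be the two square functions in (8) for $\mathcal I=D_k(I_0)$.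

The hypothesis $q<p$ enters in one place only, the following statement that on some interval the functions $G_{I_0,k}$ carry little norm at large heights, uniformly in $k$.

**Lemma 9.** Let $1\le q<p$. For every $\varepsilon>0$ there are a dyadic $I_0$ and $M<\infty$ such that for all $k\ge0$: $\|G_{I_0,k}1_{\{G_{I_0,k}>M\}}\|_{p,q}\le\varepsilon|I_0|^{1/p}$.

*Proof.* Otherwise there is $\varepsilon>0$ such that for all $I_0$ and $M$ some $k$ violates the inequality. Let $m=2^n$ and let $I_1,\dots,I_m$ be the dyadic intervals of length $1/m$; put $\tau_0=1$. Inductively, choose $M_i$ so large that $|\{G_{I_i,k}>M_i\}|\le\tau_{i-1}$ for all $k$, which is possible by (8) and weak type. Then choose $k_i$ such that $u_i=G_{I_i,k_i}1_{\{G_{I_i,k_i}>M_i\}}$ has norm greater than $\varepsilon m^{-1/p}$. Then choose $\tau_i<\tau_{i-1}$ as in Lemma 6, with $\varepsilon m^{-1/p}$ in place of $\varepsilon$. Lemma 6 gives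
$$\big\|\max_iu_i\big\|_{p,q}\ge2^{-1/q}\varepsilon\,m^{1/q-1/p}.$$
On the other hand $\max_iu_i\le(\sum_iG_{I_i,k_i}^2)^{1/2}$. This is the square function of the family $\bigcup_iD_{k_i}(I_i)$, a finite partition of $[0,1)$, so its norm is at most $C_1$ by (8). As $q<p$, this is impossible for large $m$. $\square$

## 6. Localizing to comparable $f_j$ and $g_j$

Let $1\le q<p$ (and $p>1$). Fix $\varepsilon=1/(8C_1)$ and take $I_0,M$ from Lemma 9. From now on, through Section 8, the constants $C,c$ and all named constants may depend on $I_0$ and $M$, but **never on $k$, $I\in D_k(I_0)$, $j$ or $t$**. Fix $k\ge0$, put $G=G_{I_0,k}$, $H=H_{I_0,k}$; the letter $I$ always ranges over $D_k(I_0)$. Let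
$$W_{I,j}=|c_{I,j}d_{I,j}f_jg_j| .$$
By Cauchy–Schwarz, $\sum_{I,j}W_{I,j}\le GH$. Since $\int|f_jg_j|\ge1$, (7) gives $\int\sum_{I,j}W_{I,j}\ge\sum_{I,j}|c_{I,j}d_{I,j}|\ge|I_0|$. Also $\sum_{I,j}|c_{I,j}d_{I,j}|\le C|I_0|$. We now restrict the functions $W_{I,j}$ to better and better sets without losing all of the mass $|I_0|$.

**Step 1: bounded square functions.** By (4), Lemma 9 and (8),
$$\int_{\{G>M\}}GH\le\varepsilon|I_0|^{1/p}\,C_1|I_0|^{1/p'}=\tfrac18|I_0|.$$
By (8) and weak type, $|\{H\ge s\}|\le Cs^{-p'}$, and $p'>1$, so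
$$\int_{\{G\le M,\,H>M_1\}}GH\le M\int_{\{H>M_1\}}H\le CM_1^{1-p'}\le\tfrac18|I_0|$$
for a suitable constant $M_1\ge\max(M,1)$. Let $E=\{G\le M_1,\ H\le M_1\}$. Its complement is contained in $\{G>M\}\cup\{G\le M,H>M_1\}$, so $\int_E\sum W_{I,j}\ge\frac34|I_0|$.

**Step 2: comparable factors.** Let $R=8M_1^2/|I_0|$ and
$$T_{I,j}=\{x\in E:\ W_{I,j}>0,\ R^{-1}|d_{I,j}g_j|\le|c_{I,j}f_j|\le R|d_{I,j}g_j|\}.$$
Where $|c_{I,j}f_j|>R|d_{I,j}g_j|$ we have $W_{I,j}\le R^{-1}|c_{I,j}f_j|^2$. Summing over $I,j$ and integrating over $E$ gives at most $R^{-1}\int_EG^2\le R^{-1}M_1^2=\frac18|I_0|$. Where $|c_{I,j}f_j|<R^{-1}|d_{I,j}g_j|$, the same holds with $H$. Hence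
$$\sum_{I,j}\int_{T_{I,j}}W_{I,j}\ge\tfrac12|I_0|.\tag{9}$$

Pairs with $c_{I,j}d_{I,j}=0$ are irrelevant. For the others put $b_{I,j}=|c_{I,j}|/|d_{I,j}|\in(0,\infty)$; then
$$R^{-1}b_{I,j}|f_j|\le|g_j|\le Rb_{I,j}|f_j|\quad\text{on }T_{I,j}.\tag{10}$$

## 7. The case $q<p$, $p\ne2$: equal blocks inside the basis

**Proposition 10.** If $1\le q<p<\infty$, $p>1$, $p\ne2$, then $h_l(m)\le Cm^{1/p}$ for all $m$.

*Proof.* We use Section 6. Note that one of $p,p'$ is less than $2$ and the other greater than $2$.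

**Step 1: each pair has a single height.** *We show that (10) and weak type force $|f_j|$ to be essentially constant on the part of $T_{I,j}$ that matters.* Put $\lambda=\lambda_{I,j}=b_{I,j}^{1/(p-2)}$, so that $b_{I,j}\lambda=\lambda^{p-1}$; here $p\ne2$ is needed. For $s\in\mathbb Z$ consider the layer $T_{I,j}\cap\{2^s\lambda\le|f_j|<2^{s+1}\lambda\}$. By (10), on it
$$|g_j|\ge R^{-1}2^s\lambda^{p-1},\qquad|f_jg_j|\le Rb_{I,j}|f_j|^2\le4R\,2^{2s}\lambda^p .$$
Weak type for $f_j$ and for $g_j$, together with $(p-1)p'=p$, shows that the layer has measure at most $C\lambda^{-p}\min(2^{-sp},2^{-sp'})$. So $|f_jg_j|$ has integral at most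
$$C2^{2s}\min(2^{-sp},2^{-sp'})\le C2^{-\gamma|s|},\qquad\gamma=\min(|p-2|,|p'-2|)>0,$$
over it: for $s\ge0$ use the larger of $p,p'$, for $s<0$ the smaller. Since $f_j\ne0$ on $T_{I,j}$, the layers cover $T_{I,j}$. Summing over $|s|\ge s_0$ with $s_0$ large and putting $L=2^{s_0}$,
$$T'_{I,j}=T_{I,j}\cap\{\lambda_{I,j}/L\le|f_j|\le L\lambda_{I,j}\},$$
the integrals $\int_{T_{I,j}\setminus T'_{I,j}}|f_jg_j|$ are as small as we like, uniformly. Because $\sum|c_{I,j}d_{I,j}|\le C|I_0|$, a suitable constant $L$ makes the cost of passing from $T$ to $T'$ in (9) at most $\frac18|I_0|$.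

Call $(I,j)$ *retained* if $\int_{T'_{I,j}}|f_jg_j|\ge\theta'$. The other pairs contribute at most $\theta'\sum|c_{I,j}d_{I,j}|\le\frac18|I_0|$ if the constant $\theta'>0$ is small. So
$$\sum_{\text{ret}}\int_{T'_{I,j}}W_{I,j}\ge\tfrac14|I_0|.\tag{11}$$
For a retained pair let $t=t(I,j)\in\mathbb Z$ be given by $2^t\le\lambda_{I,j}^p<2^{t+1}$. On $T'_{I,j}$, $|f_j|$ is comparable to $\lambda_{I,j}$, and $|g_j|$ to $b_{I,j}\lambda_{I,j}=\lambda_{I,j}^{p-1}=(\lambda_{I,j}^p)^{1/p'}$. So for a suitable constant $L_1$ we have $T'_{I,j}\subset B_{j,t(I,j)}$, where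
$$B_{j,t}=\{x\in E:\ L_1^{-1}2^{t/p}\le|f_j|\le L_12^{t/p},\ \ L_1^{-1}2^{t/p'}\le|g_j|\le L_12^{t/p'}\}.$$
By weak type $|B_{j,t}|\le C2^{-t}$ always. For a retained pair with $t=t(I,j)$ we have $\theta'\le\int_{T'_{I,j}}|f_jg_j|\le L_1^22^t|T'_{I,j}|$, so $|B_{j,t}|\ge c2^{-t}$. These are the sets wanted in Section 5.

**Step 2: the heights are at least $k-T_0$.** *We show that fine intervals $I$ only see sets $B_{j,t}$ of small measure; this will yield disjointness.* For each $I$ let $V_I^2=\sum_{j:(I,j)\,\text{ret}}|c_{I,j}f_j|^21_{T'_{I,j}}$. Then $V_I\le(\sum_j|c_{I,j}f_j|^2)^{1/2}$ and, by the definition of $T_{I,j}$, $V_I\le R(\sum_j|d_{I,j}g_j|^2)^{1/2}$. By (8) for the family $\{I\}$ and weak type,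
$$|\{V_I\ge s\}|\le C|I|\min(s^{-p},s^{-p'}).$$
On $T'_{I,j}$ we have $W_{I,j}\le R|c_{I,j}f_j|^2$. Hence for $v>0$
$$\sum_{j\,\text{ret}}\int_{T'_{I,j}\cap\{V_I<v\}}W_{I,j}\le R\int_{\{V_I<v\}}V_I^2\le C|I|\int_0^vs^{1-\min(p,p')}ds\le C|I|v^{2-\min(p,p')},$$
where we used $\min(p,p')<2$, again because $p\ne2$. Fix a constant $v>0$ that makes this at most $\frac1{16}|I|$, and let $S_I=\{V_I\ge v\}$, so $|S_I|\le C|I|\le C2^{-k}$. If $t(I,j)=t<k-T_0$, then
$$\int_{T'_{I,j}\cap S_I}|f_jg_j|\le L_1^22^t|S_I|\le C2^{t-k}\le C2^{-T_0}.$$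
So the retained pairs with $t(I,j)<k-T_0$ contribute to (11) at most $\sum_I\frac1{16}|I|+C2^{-T_0}\sum|c_{I,j}d_{I,j}|\le\frac18|I_0|$, for a suitable constant $T_0$. Therefore
$$\sum_{\text{ret},\ t(I,j)\ge k-T_0}\int_{T'_{I,j}}W_{I,j}\ge\tfrac18|I_0|.\tag{12}$$

**Step 3: selecting many almost disjoint sets.** *If there were only few essentially different sets $B_{j,t}$, then all the mass in (12) would sit on a set of very small measure, where $GH\le M_1^2$.* For given $k,t$ let $\mathcal P_t$ be the set of retained pairs with $t(I,j)=t$, and $J_t=\{j:\ (I,j)\in\mathcal P_t\text{ for some }I\}$. Call a finite sequence $j_1,\dots,j_r$ in $J_t$ *admissible* if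
$$\Big|B_{j_i,t}\setminus\bigcup_{l<i}B_{j_l,t}\Big|\ge\tfrac12|B_{j_i,t}|\qquad(1\le i\le r).$$
Since $|B_{j,t}|>0$ for $j\in J_t$, the members of an admissible sequence are distinct. Initial segments of admissible sequences are admissible, and every one-term sequence is admissible.

*Claim: for every $r$ there are $k,t$ with an admissible sequence of length $r$.* Suppose not. Then for some $r_0$ all admissible sequences, for all $k,t$, have length at most $r_0$. For nonempty $J_t$ take one that cannot be extended, and let $U=\bigcup_iB_{j_i,t}\subset E$. Then $|U|\le Cr_02^{-t}$, and $|B_{j,t}\cap U|\ge\frac12|B_{j,t}|$ for all $j\in J_t$. For $(I,j)\in\mathcal P_t$ we have both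
$$\int_{T'_{I,j}}W_{I,j}\le|c_{I,j}d_{I,j}|\,L_1^22^t|B_{j,t}|\le C|c_{I,j}d_{I,j}|$$
and
$$\int_{B_{j,t}\cap U}W_{I,j}\ge|c_{I,j}d_{I,j}|\,L_1^{-2}2^t\,\tfrac12|B_{j,t}|\ge c|c_{I,j}d_{I,j}|.$$
Hence
$$\sum_{\mathcal P_t}\int_{T'_{I,j}}W_{I,j}\le C\int_U\sum_{I,j}W_{I,j}\le C\int_UGH\le CM_1^2|U|\le Cr_02^{-t}.$$
Summing over $t\ge k-T_0$, the left side of (12) is at most $Cr_02^{T_0-k}$. For large $k$ this contradicts (12), and the claim is proved.

**Step 4: conclusion by averaging.** Let $r\ge1$ and let $j_1,\dots,j_r$ be admissible for some $k,t$. Put $D_i=B_{j_i,t}\setminus\bigcup_{l<i}B_{j_l,t}$. These sets are disjoint and $c2^{-t}\le|D_i|\le C2^{-t}$. Let $\psi_i=2^{t/p}\,\overline{\operatorname{sgn}g_{j_i}}\,1_{D_i}$. For all signs, $|\sum_i\varepsilon_i\psi_i|=2^{t/p}1_{\bigcup D_i}$, so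
$$\Big\|\sum_i\varepsilon_i\psi_i\Big\|_{p,q}\le C2^{t/p}(r2^{-t})^{1/p}=Cr^{1/p},\qquad\int\psi_ig_{j_i}=2^{t/p}\int_{D_i}|g_{j_i}|\ge c\,2^{t/p}2^{t/p'}2^{-t}=c .$$
Lemma 5 gives $\|\sum_{i\le r}f_{j_i}\|\le Cr^{1/p}$ with $C$ independent of $r$. By the claim, $r$ is arbitrary. $\square$

## 8. The case $q<p=2$: counting square-summable coefficients

For $p=2$ Step 1 above breaks down: $b_{I,j}\lambda=\lambda^{p-1}$ then says $b_{I,j}=1$, and no height is determined. On the other hand $p=2$ brings $L_2$ into play, and a summed version of the naive attempt of Section 5 survives: many tiny coefficients are acceptable if one counts their squares.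

**Proposition 11.** If $p=2$ and $1\le q<2$, then $\sum_mh_l(m)^{-2}=\infty$.

*Proof.* We use Section 6 with $p=2$.

**Step 1: the squares of the coefficients have a fixed total mass.** By (5), $f^*(x)\le C\|f\|_{2,q}x^{-1/2}$, so
$$\|f\|_2^2=\int_0^1f^{*\,2-q}f^{*\,q}dx\le C\|f\|_{2,q}^{2-q}\int_0^1f^{*\,q}x^{q/2-1}dx=C\|f\|_{2,q}^2 .$$
Hence $\|f_j\|_2\le C$ and, by (10), $\int_{T_{I,j}}|f_jg_j|\le Rb_{I,j}\int|f_j|^2\le Cb_{I,j}$. So pairs with $b_{I,j}<\rho$ contribute at most $C\rho\sum|c_{I,j}d_{I,j}|\le C\rho|I_0|\le\frac14|I_0|$ to (9), for a suitable constant $\rho>0$. For the other pairs $|c_{I,j}d_{I,j}|=|c_{I,j}|^2/b_{I,j}\le\rho^{-1}|c_{I,j}|^2$, and $\int|f_jg_j|\le C$. Hence (9) gives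
$$\sum_ja_j^2\ge c_1>0,\qquad a_j:=\Big(\sum_I|c_{I,j}|^2\Big)^{1/2},\tag{13}$$
with $c_1$ independent of $k$.

**Step 2: each $a_j$ is small, uniformly in $j$.** Let $\delta=2^{-k}|I_0|$. By duality in $\ell_2$,
$$a_j=\sup_{\|\alpha\|_2\le1}\Big|\int\Big(\sum_I\alpha_I1_I\Big)g_j\Big|\le C\sup_{\|\alpha\|_2\le1}\Big\|\sum_I\alpha_I1_I\Big\|_{2,q}.$$
For $h=\sum\alpha_I1_I$ with $\|\alpha\|_2\le1$ we have $h^*\le1$ and $\|h\|_2\le\delta^{1/2}$. Split the integral at $\delta$, and use Hölder with exponents $2/q$ and $2/(2-q)$ on the second part; the weight $x^{q/2-1}$ raised to the power $2/(2-q)$ is $x^{-1}$. So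
$$\|h\|_{2,q}^q\le\int_0^\delta x^{q/2-1}dx+\|h\|_2^q\Big(\int_\delta^1\frac{dx}x\Big)^{1-q/2}\le C\delta^{q/2}\big(1+\log\tfrac1\delta\big)^{1-q/2}.$$
Thus $\sup_ja_j\le\eta_k$ with $\eta_k\to0$ as $k\to\infty$.

**Step 3: the number of large $a_j$ is controlled by $h_l$.** Let $\beta_j(\varepsilon)=\sum_I\varepsilon_Ic_{I,j}$, the $j$-th coefficient of $\sum_I\varepsilon_I1_I$, a function of modulus $1_{I_0}$. For finite $A$, unconditionality gives $\|\sum_{j\in A}|\beta_j(\varepsilon)|f_j\|\le C$. Average over signs: $\|\sum_A\alpha_jf_j\|\le C$ with $\alpha_j=\mathbb E|\beta_j|\ge\kappa a_j\ge\kappa\min_Aa_i$. By unconditionality once more, $\min_{j\in A}a_j\cdot\|\sum_Af_j\|\le C$. Therefore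
$$\min_{j\in A}a_j\le\frac{C_2}{h_l(|A|)}\tag{14}$$
with $C_2$ independent of $k$ and $A$.

**Step 4: contradiction.** Suppose $\sum_mh_l(m)^{-2}<\infty$. Then $h_l(m)\to\infty$, so by (14) only finitely many $a_j$ exceed any given positive number, and the decreasing rearrangement $a_{(1)}\ge a_{(2)}\ge\cdots$ is defined. Taking for $A$ the indices of the $i$ largest $a_j$, (14) and Step 2 give $a_{(i)}\le\min(\eta_k,C_2/h_l(i))$. Hence
$$\sum_ja_j^2\le\sum_i\min\big(\eta_k,\,C_2/h_l(i)\big)^2\longrightarrow0\qquad(k\to\infty)$$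
by dominated convergence, with the summable majorant $C_2^2h_l(i)^{-2}$. This contradicts (13). $\square$

## 9. Duality for $p<q$ and the proof of Theorem 1

**Estimates of $h_r$ and $h_l$ in Theorem 2, case $q<p$.** Proposition 8(i) gives $h_r(m)\ge cm^{1/q}$. If $p\ne2$, Proposition 10 gives $h_l(m)\le Cm^{1/p}$. If $p=2$, Proposition 11 gives $\sum h_l(m)^{-2}=\infty$.

**Case $p<q$.** Then $q>1$, and Proposition 8(ii) gives $h_l(m)\le Cm^{1/q}$. By Section 1, $(g_j)$ is a semi-normalised unconditional basis of $L_{p',q'}$ with biorthogonal functionals $f_j$, and now $1<q'<p'<\infty$. Moreover $\int(\sum_Af_j)(\sum_Ag_j)=|A|$, so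
$$\Big\|\sum_Af_j\Big\|\,\Big\|\sum_Ag_j\Big\|\ge c|A| .$$
If $p\ne2$, then $p'\ne2$ and Proposition 10 for $(g_j)$ gives sets $A$ of every cardinality $m$ with $\|\sum_Ag_j\|\le Cm^{1/p'}$; hence $h_r(m)\ge cm^{1-1/p'}=cm^{1/p}$. If $p=2$, then $p'=2>q'$ and Proposition 11 for $(g_j)$ says that the squares of the reciprocals of $\inf_{|A|=m}\|\sum_Ag_j\|$ have infinite sum. Since $\inf_{|A|=m}\|\sum_Ag_j\|\ge cm/h_r(m)$, it follows that $\sum(h_r(m)/m)^2=\infty$.

This proves Theorem 2(b) and the bounds for $h_r,h_l$ of a general basis in Theorem 2(a).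

**Proof of Theorem 1.** Let $(f_j)$ be a greedy basis of $L_{p,q}$, $p\ne q$. It is unconditional, so the estimates above apply, and by Lemma 4 we have $h_r(m)\le Ch_l(m)$ for all $m$.

* If $p\ne2$, then $h_r(m)/h_l(m)\ge cm^{|1/p-1/q|}\to\infty$, a contradiction.
* If $p=2>q$, then $h_l(m)\ge ch_r(m)\ge cm^{1/q}$, so $\sum h_l(m)^{-2}\le C\sum m^{-2/q}<\infty$ because $q<2$, a contradiction.
* If $p=2<q$, then $h_r(m)\le Ch_l(m)\le Cm^{1/q}$, so $\sum(h_r(m)/m)^2\le C\sum m^{2/q-2}<\infty$ because $q>2$, a contradiction. $\blacksquare$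

## 10. Lebesgue constants against $h_r/h_l$

In this section norms are the norm of $Y$ with respect to which $L_m$ is defined, and $K\ge1$ is the bound of the multipliers in it.

**Lower bound: $L_m\ge cm^{|1/p-1/q|}$ for $p\ne2$.** By Section 9 there are $|A|=|B|=m$ with $Q=\|\sum_Af_j\|/\|\sum_Bf_j\|\ge cm^{|1/p-1/q|}$. Always $L_m\ge1$, because $\sigma_m(x)\le\|x-\mathcal G_m(x)\|$, and $\sigma_m(x)>0$ for $x=\sum_{j\le m+1}f_j$: an $m$-term sum leaves at least one coefficient of $x$ untouched. So if $Q<2K$, then $m^{|1/p-1/q|}\le C$ and there is nothing to prove beyond adjusting $c$.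

Let $Q\ge2K$, $A'=A\setminus B$, $B'=B\setminus A$. Then
$$\Big\|\sum_{A'}f_j\Big\|\ge\Big\|\sum_Af_j\Big\|-\Big\|\sum_{A\cap B}f_j\Big\|\ge\Big\|\sum_Af_j\Big\|-K\Big\|\sum_Bf_j\Big\|\ge\tfrac12\Big\|\sum_Af_j\Big\|,\qquad\Big\|\sum_{B'}f_j\Big\|\le K\Big\|\sum_Bf_j\Big\|.$$
Choose $D$ disjoint from $A\cup B$ with $|D|=m-|B'|$, and put $x=2\sum_Df_j+\sum_{A'\cup B'}f_j$. The set $D\cup B'$ is greedy of order $m$, with error $\sum_{A'}f_j$. Since $|D\cup A'|=m$, $\sigma_m(x)\le\|\sum_{B'}f_j\|$. So $L_m\ge Q/(2K)\ge cm^{|1/p-1/q|}$.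

**Lemma 12 (Konyagin–Temlyakov argument).** For a semi-normalised unconditional basis, $L_m\le C\max_{1\le s\le m}h_r(s)/h_l(s)$.

*Proof.* Let $A$ be greedy of order $m$ for $x=\sum a_jf_j$, let $z$ be supported on $B$ with $|B|=m$, and let $P_S$ be the coordinate projections. Since $P_{(A\cup B)^c}z=0$,
$$x-P_Ax=P_{(A\cup B)^c}(x-z)+P_{B\setminus A}x .$$
The first term is at most $K\|x-z\|$. Let $s=|A\setminus B|=|B\setminus A|$. If $s=0$ the second term vanishes. If $s\ge1$, put $\alpha=\min_{A\setminus B}|a_j|\ge\max_{B\setminus A}|a_j|$; if $\alpha=0$ the second term vanishes again. Otherwise apply multipliers with $\theta_j=a_j/\alpha$ on $B\setminus A$, then with $\theta_j=\alpha/a_j$ on $A\setminus B$: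
$$\|P_{B\setminus A}x\|\le K\alpha h_r(s)\le K\frac{h_r(s)}{h_l(s)}\,\alpha\Big\|\sum_{A\setminus B}f_j\Big\|\le K^2\frac{h_r(s)}{h_l(s)}\|P_{A\setminus B}x\|=K^2\frac{h_r(s)}{h_l(s)}\|P_{A\setminus B}(x-z)\|,$$
because $z$ vanishes on $A\setminus B$. The last norm is at most $K\|x-z\|$. As $h_r\ge h_l$, both terms are at most $C\max_s\frac{h_r(s)}{h_l(s)}\|x-z\|$. Take the infimum over $z$. $\square$

## 11. The Haar system in $L_{p,q}$, and the case $p=q$

Here $1<p<\infty$, $1\le q<\infty$, and $p=q$ is allowed. By the quoted fact the Haar system is an unconditional basis of $L_{p,q}$. Up to a constant factor its normalisation is $|I|^{-1/p}h_I$ with $|h_I|=1_I$; the constant function counts as having interval $[0,1)$, so this interval may occur twice.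

**Step 1: reduction to a maximal function.** Let $|A|=m$, let $n_s$ be the number of elements of $A$ with $|I|=2^{-s}$, and $\Phi=\max_{I\in A}|I|^{-1/p}1_I$. The intervals of $A$ that contain a given point have distinct lengths, with at most one repetition at $[0,1)$, so summing a geometric progression,
$$\Phi\le\Big(\sum_{I\in A}|I|^{-2/p}1_I\Big)^{1/2},\qquad\sum_{I\in A}|I|^{-1/p}1_I\le C\Phi .$$
The first inequality with (6) and unconditionality gives the lower estimate, and the second gives the upper estimate, in $\|\sum_A|I|^{-1/p}h_I\|\sim\|\Phi\|_{p,q}$.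

**Step 2: computing $\|\Phi\|_{p,q}$.** Since $\Phi$ takes values in $\{0\}\cup\{2^{s/p}:s\ge0\}$, (1) gives
$$\|\Phi\|_{p,q}^q\sim\sum_{s\ge0}\big(2^s|\{\Phi\ge2^{s/p}\}|\big)^{q/p},\qquad\tfrac12n_s2^{-s}\le|\{\Phi\ge2^{s/p}\}|\le\sum_{l\ge s}n_l2^{-l}.$$
The lower bound holds because the intervals of length $2^{-s}$ are disjoint, apart from the possible repetition for $s=0$. Moreover $\sum_s(\sum_{l\ge s}n_l2^{s-l})^{q/p}\le C\sum_ln_l^{q/p}$: for $q\le p$ by subadditivity of $u\mapsto u^{q/p}$, for $q>p$ by Young's inequality for convolutions. Hence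
$$\Big\|\sum_A|I|^{-1/p}h_I\Big\|\sim\Big(\sum_sn_s^{q/p}\Big)^{1/q}.\tag{15}$$

**Step 3: the orders.** The $n_s\ge0$ are integers with $\sum n_s=m$. If $q\le p$, then $m^{q/p}\le\sum n_s^{q/p}\le\sum n_s=m$; if $q\ge p$, then $m=\sum n_s\le\sum n_s^{q/p}\le m^{q/p}$. So (15) lies between constant multiples of $m^{\min(1/p,1/q)}$ and $m^{\max(1/p,1/q)}$. Thus for the Haar system
$$h_r(m)\le Cm^{\max(1/p,1/q)},\qquad h_l(m)\ge cm^{\min(1/p,1/q)},$$
and Lemma 12 gives $L_m\le Cm^{|1/p-1/q|}$. Together with Sections 9 and 10 this completes the proof of Theorem 2(a).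

**Proof of Corollary 3.** For $p=q$ Step 3 gives $L_m\le C$, that is, the normalised Haar system is greedy in $L_p$, $1<p<\infty$ (Temlyakov's theorem). For $p\ne q$ there is no greedy basis, by Theorem 1. $\blacksquare$
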